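
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem*{question}{Question}

\title{Antimonotone $\Pi_t$-Formulas Without Negative $\Pi_t$ Equivalents}


\begin{abstract}
A first-order formula $\varphi(Z)$ with a set variable $Z$ is antimonotone if its truth is preserved when $Z$ shrinks. Every antimonotone formula is equivalent to one in which $Z$ occurs only negatively, and for $\Pi_1$- and $\Pi_2$-formulas the negative equivalent can be found in the same prefix class. We show that this fails for $\Pi_t$ for every $t\ge 3$. In fact, no fixed number of quantifier blocks suffices to write all antimonotone Boolean combinations of $\Sigma_2$-formulas negatively, as soon as the vocabulary has a symbol of arity at least~$2$. If all symbols have arity at most~$1$, every antimonotone $\Pi_t$-formula has a negative $\Pi_t$ equivalent.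
\end{abstract}

\section{The question and the results}

Let $\tau$ be a finite relational vocabulary and let $Z$ be a unary relation variable, that is, a set variable. Formulas are first-order formulas with equality over $\tau\cup\{Z\}$, built from atoms with $\neg,\wedge,\vee,\forall,\exists$; an implication $\xi\to\eta$ abbreviates $\neg\xi\vee\eta$. We write $\varphi(Z)$ for a formula without free first-order variables. For a $\tau$-structure $\mathcal A$ with (nonempty) universe $A$ and $S\subseteq A$, we write $\mathcal A\models\varphi(S)$ if $\varphi$ holds in $\mathcal A$ when $Z$ is interpreted by $S$. Two formulas are \emph{equivalent}, written $\equiv$, if they agree for all $\mathcal A$, finite or infinite, and all $S\subseteq A$.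

There are two ways to say that $\varphi(Z)$ depends on $Z$ in a decreasing fashion. The semantic one: $\varphi$ is \emph{antimonotone} if, for every structure $\mathcal A$, finite or infinite, and all $S'\subseteq S\subseteq A$,
\[
\mathcal A\models\varphi(S)\quad\text{implies}\quad\mathcal A\models\varphi(S').
\]
The syntactic one: $\varphi$ is \emph{negative} if every occurrence of $Z$ lies in the scope of an odd number of negation symbols. For instance, if $E$ is binary and $P$ is unary, then $\forall x\forall y(\neg Z(x)\vee\neg Z(y)\vee\neg E(x,y))$ is negative. The formula $\forall x\bigl(\neg Z(x)\vee(Z(x)\wedge P(x))\bigr)$ is antimonotone but not negative; it is equivalent to the negative formula $\forall x(\neg Z(x)\vee P(x))$. Dually, $\varphi$ is \emph{monotone} if its truth is preserved when $Z$ is enlarged, and \emph{positive} if every occurrence of $Z$ lies in the scope of an even number of negations.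

A \emph{$\Pi_t$-formula} is a prenex formula with quantifier-free matrix whose prefix consists of $t\ge1$ alternating blocks, the first one universal. A \emph{$\Sigma_t$-formula} is defined in the same way with the first block existential. The following facts are known.
\begin{enumerate}
\item[(i)] Every negative formula is antimonotone.
\item[(ii)] Every formula that is antimonotone (in all finite and infinite structures) is equivalent to a negative formula.
\item[(iii)] For $t=1$ and $t=2$, every antimonotone $\Pi_t$-formula is equivalent to a negative $\Pi_t$-formula.
\end{enumerate}
Facts (i) and (ii) say that the semantic and the syntactic notion coincide up to equivalence, but they do not control the quantifier prefix. Fact (iii) says that for $t\le2$ the prefix class need not change. For larger $t$ the following question was left open in \cite{IWPEC}.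

\begin{question}
Let $t\ge3$. Is every antimonotone $\Pi_t$-formula equivalent to a negative $\Pi_t$-formula?
\end{question}

The answer is no, for every $t\ge 3$.

\begin{theorem}\label{thm:answer}
Let $\tau$ contain a relation symbol of arity at least $2$. For every $t\ge3$ there is a $\Pi_3$-formula, hence after adding dummy quantifiers a $\Pi_t$-formula, that is antimonotone but not equivalent to any negative $\Pi_t$-formula.
\end{theorem}

It follows at once from a sharper statement about a sequence of formulas of bounded complexity whose negative equivalents need more and more quantifier blocks.

\begin{theorem}\label{thm:main}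
Let $\tau$ contain a relation symbol of arity at least $2$. For every odd $n\ge3$ there is a formula $\varphi_n(Z)$ with the following properties.
\begin{enumerate}
\item $\varphi_n$ is a Boolean combination of $\Sigma_2$-formulas; hence it is equivalent to a $\Pi_3$-formula and to a $\Sigma_3$-formula.
\item $\varphi_n$ is antimonotone.
\item $\varphi_n$ is not equivalent, even over finite structures only, to any negative $\Sigma_n$-formula. Hence it is not equivalent to any negative $\Pi_m$- or $\Sigma_m$-formula with $m\le n-1$.
\item $\varphi_n$ is equivalent to a negative $\Pi_n$-formula, so item~3 is sharp.
\end{enumerate}
\end{theorem}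

\begin{proof}[Proof of Theorem~\ref{thm:answer} from Theorem~\ref{thm:main}]
Take an odd $n\ge t+1$. By items 1 and 2, $\varphi_n$ is equivalent to an antimonotone $\Pi_3$-formula. By item 3 with $m=t\le n-1$ it has no negative $\Pi_t$ equivalent.
\end{proof}

The next theorem locates the boundary, both in the vocabulary and in the quantifier prefix.

\begin{theorem}\label{thm:boundary}
\begin{enumerate}
\item[(a)] Let $t\ge3$. Every antimonotone $\Pi_t$-formula over $\tau\cup\{Z\}$ is equivalent to a negative $\Pi_t$-formula if and only if all symbols of $\tau$ have arity at most $1$.
\item[(b)] Antimonotone $\Pi_2$-formulas have negative $\Pi_2$ equivalents, and antimonotone $\Sigma_2$-formulas have negative $\Sigma_2$ equivalents. But if $\tau$ has a symbol of arity at least $2$, then for no $m\ge1$ does every antimonotone Boolean combination of $\Sigma_2$-formulas have a negative $\Pi_m$ equivalent.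
\end{enumerate}
\end{theorem}

\paragraph{Standard manipulations.} Since universes are nonempty, dummy quantifiers may be added anywhere in a prefix (\emph{padding}). So, up to equivalence, every $\Pi_m$- or $\Sigma_m$-formula is both a $\Pi_{m'}$- and a $\Sigma_{m'}$-formula for all $m'>m$. Up to equivalence each class is closed under $\wedge$ and $\vee$ (rename bound variables, pull out quantifiers, merge blocks), and negation exchanges $\Pi_m$ and $\Sigma_m$. Pulling out quantifiers, also past a negation, and applying De Morgan's laws do not change the number of negations above an occurrence of $Z$, and deleting a double negation changes it by two. Hence all these manipulations, padding included, preserve being positive and being negative; only taking the negation of a formula exchanges the two. We also use the names $\Pi_m$, $\Sigma_m$ for formulas with free variables, and we often say that a formula \emph{is} $\Pi_m$ or $\Sigma_m$ when it is so up to equivalence.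

\section{The idea in the smallest case}\label{sec:small}

We first explain the case $n=3$ informally, on finite rooted trees with all nodes within distance $3$ of the root. A tree is given by its parent relation and a mark on its root. The root has \emph{level} $3$, its children level $2$, and so on down to level $0$. Define good and bad nodes as follows:
\begin{itemize}
\item a node of level $1$ is good iff it has a child;
\item a node of level $2$ is good iff all its children are good;
\item the root is good iff some child of it is good.
\end{itemize}
Without $Z$, ``the root is good'' is a statement of the form $\exists\forall\exists$: some child has the property that each of its children has a child.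

\paragraph{Marks save quantifiers.} Suppose $Z$ is \emph{correct}, meaning that on levels $1$ and $2$ it consists exactly of the bad nodes. Then the root is good iff some child is not in $Z$, which takes one existential block. Correctness can be tested by looking one step down: a node of level $1$ must be in $Z$ iff it has no child, and a node of level $2$ must be in $Z$ iff some child of it is in $Z$. So ``$Z$ is correct and the root is good'' has low quantifier complexity, and the same would be true with many levels instead of three. But it is not monotone: adding one node to $Z$ can destroy correctness.

\paragraph{Incorrect marks are judged at the lowest wrong level.} We make the property monotone by prescribing what happens when $Z$ is incorrect. Take the lowest of the levels $1$ and $2$ at which $Z$ differs from the set of bad nodes. If $Z$ contains a node of this level that is \emph{not} bad, accept. Otherwise some bad node is missing and there is no excess; then reject. If both levels are correct, accept iff the root is good. Enlarging an accepted set cannot lead to rejection: if a correct level below the level of judgment changes at all, it gets an excess node, and an excess node at the level of judgment remains one. The rule is still of low complexity,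 because the test at a level looks only one step down, and by the time a level matters all lower levels are known to be correct.

\paragraph{Positive formulas can use only half of the marks.} Let $Z$ be correct. A positive formula may use ``$x\in Z$'', which certifies that $x$ is bad. It may not use ``$x\notin Z$'', which would certify that $x$ is good. So the quantifiers needed to verify goodness come back. Figure~\ref{fig:trees} shows two trees in which every node that has children of some kind has $q$ children of this kind; in $\mathcal A$ the root is good, in $\mathcal B$ it is bad. Let $S^{\mathcal A}$, $S^{\mathcal B}$ be the sets of bad nodes of levels $1$ and $2$. Then $S^{\mathcal A}$ is accepted and $S^{\mathcal B}$ is not.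

\begin{figure}[ht]
\centering
\begin{tikzpicture}[
 good/.style={circle,draw,inner sep=2pt},
 bad/.style={circle,draw,fill=black,inner sep=2pt},
 root/.style={rectangle,draw,inner sep=3pt}]
\node at (-1.3,3) {level $3$};
\node at (-1.3,2) {level $2$};
\node at (-1.3,1) {level $1$};
\node at (-1.3,0) {level $0$};
\node[root] (r) at (2,3) {};
\node at (2,3.5) {$\mathcal A$};
\node[good] (a2) at (0.8,2) {};
\node[bad] (b2) at (3.2,2) {};
\node[good] (a1) at (0.8,1) {};
\node[good] (c1) at (2.6,1) {};
\node[bad] (d1) at (3.8,1) {};
\node[good] (a0) at (0.8,0) {};
\node[good] (c0) at (2.6,0) {};
\draw (r)--(a2)--(a1)--(a0);
\draw (r)--(b2)--(c1)--(c0);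
\draw (b2)--(d1);
\node[root] (s) at (7,3) {};
\node at (7,3.5) {$\mathcal B$};
\node[bad] (e2) at (7,2) {};
\node[good] (e1) at (6.4,1) {};
\node[bad] (f1) at (7.6,1) {};
\node[good] (e0) at (6.4,0) {};
\draw (s)--(e2)--(e1)--(e0);
\draw (e2)--(f1);
\end{tikzpicture}
\caption{The trees $\mathcal A$ (root good) and $\mathcal B$ (root bad) for $n=3$. Squares are the roots. White circles are good nodes or leaves of level $0$, black circles are bad nodes. Each edge stands for $q$ children, all of which carry copies of the drawn subtree. The sets $S^{\mathcal A}$ and $S^{\mathcal B}$ consist of the black nodes.}
\label{fig:trees}
\end{figure}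

Let $\psi=\forall\bar y_1\exists\bar y_2\forall\bar y_3\,\mu$ be positive, with $q$ variables in its prefix, and suppose $\mathcal A\models\psi(S^{\mathcal A})$. We check by hand that $\mathcal B\models\psi(S^{\mathcal B})$, so that the accepted sets are not defined by any such $\psi$. Universal choices made in $\mathcal B$ are copied to $\mathcal A$. Existential choices are read off in $\mathcal A$ and copied to $\mathcal B$. There are always enough unused copies, since at most $q$ nodes are chosen and each of them requires at most one new child of any given node.
\begin{itemize}
\item \emph{First block, universal, in $\mathcal B$.} All children of the root of $\mathcal B$ are bad, and the root of $\mathcal A$ has $q$ bad children with isomorphic subtrees. Copy exactly.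
\item \emph{Second block, existential, in $\mathcal A$.} Nodes in subtrees of bad children of the root are copied exactly. If a node in the subtree of a good child $a$ is chosen, pair $a$ with an unused bad child $b$ of the root of $\mathcal B$. Here $a\notin S^{\mathcal A}$ and $b\in S^{\mathcal B}$, but this error is in the direction that a positive formula tolerates. All nodes of level $1$ below $a$ are good; pair them with good children of $b$, and leaves with leaves.
\item \emph{Third block, universal, in $\mathcal B$.} Everything can be copied exactly except a bad child of a node $b$ that is paired with a good $a$. Pair such a bad child with an unused good child of $a$. The error has again the tolerated direction. The bad child has no children, so nothing below it can be chosen.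
\end{itemize}
At the end equality, the root mark and the parent relation are preserved in both directions, and membership in the marked sets is preserved from $\mathcal A$ to $\mathcal B$. So $\mu$, true in $\mathcal A$, is true in $\mathcal B$. One more existential block would break the argument: the existential player could choose a leaf below the good node of level $1$ in $\mathcal A$ whose partner in $\mathcal B$ has no children. In the general proof the errors start at the root, of level $n$, and from the second block on creep down by at most one level per block, so they reach level $1$ only in the last block.

\section{Acceptance and its two definitions}\label{sec:formulas}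

We now carry this out in arbitrary structures. Fix an odd $n\ge3$ and a symbol $R\in\tau$ of arity $r\ge2$. Write $E(x,y)$ for the atom $R(x,y,\dots,y)$, and let
\[
C(x,y):=E(x,y)\wedge\neg\,x=y .
\]
We read $C(x,y)$ as ``$y$ is a child of $x$'', although $C$ may be any irreflexive relation.

\paragraph{Levels.} Loops of $E$ are not used by $C$, so we are free to let them mark the roots:
\[
V_n(x):=E(x,x),\qquad V_i(x):=\exists u\,(V_{i+1}(u)\wedge C(u,x))\quad(1\le i\le n-1).
\]
These are $\Sigma_1$-formulas without $Z$. In a structure, $V_i$ also denotes the set defined by the formula. The sets $V_i$ may overlap; all we need is that children go down one level: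
\begin{equation}\label{eq:down}
\text{if }2\le i\le n,\ x\in V_i\text{ and }C(x,z),\text{ then } z\in V_{i-1}.
\end{equation}

\paragraph{Good and bad.} The formulas $\alpha_i(x)$, ``$x$ is good as an element of level $i$'', do not contain $Z$:
\begin{align*}
\alpha_1(x)&:=\exists z\,C(x,z),\\
\alpha_i(x)&:=\forall z\,(C(x,z)\to\alpha_{i-1}(z))&&(i\text{ even}),\\
\alpha_i(x)&:=\exists z\,(C(x,z)\wedge\alpha_{i-1}(z))&&(i\ge3\text{ odd}).
\end{align*}
For $1\le i\le n-1$ let $N_i:=\{x\in V_i:\neg\alpha_i(x)\}$ be the set of bad elements of level $i$, and let
\[
\theta:=\exists x\,(V_n(x)\wedge\alpha_n(x)).
\]

\begin{definition}
Fix a structure and a set $Z$. Level $i\in\{1,\dots,n-1\}$ is \emph{correct} if $Z\cap V_i=N_i$, and \emph{wrong} otherwise. The set $Z$ is \emph{accepted} in the following two cases, and only then: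
\begin{itemize}
\item there is a wrong level, and for the least wrong level $i$ we have $Z\cap V_i\not\subseteq N_i$;
\item all levels $1,\dots,n-1$ are correct and $\theta$ holds.
\end{itemize}
\end{definition}

\begin{lemma}\label{lem:monotone}
In every structure, if $Z\subseteq Z'$ and $Z$ is accepted, then $Z'$ is accepted.
\end{lemma}

\begin{proof}
The sets $V_j,N_j$ and the truth of $\theta$ do not depend on $Z$. Let $i$ be the least wrong level for $Z$, or $i=n$ if there is none. For $j<i$ we have $N_j=Z\cap V_j\subseteq Z'\cap V_j$. If some level $j<i$ is wrong for $Z'$, then at the least such level $Z'\cap V_j\not\subseteq N_j$, and $Z'$ is accepted. Otherwise all levels below $i$ are correct for $Z'$. If $i\le n-1$, then $Z\cap V_i\not\subseteq N_i$ because $Z$ is accepted. Since $Z\cap V_i\subseteq Z'\cap V_i$, also $Z'\cap V_i\not\subseteq N_i$. So $i$ is the least wrong level for $Z'$, and $Z'$ is accepted. If $i=n$, then all levels are correct for $Z'$, and $\theta$ holds since $Z$ is accepted; so $Z'$ is accepted.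
\end{proof}

We shall define acceptance by two formulas of the same shape. One tests goodness with the help of $Z$ and has low complexity. The other tests it by the formulas $\alpha_i$ and is positive. For formulas $f_1,\dots,f_{n-1}$, $u_1,\dots,u_{n-1}$ and $e$ without free first-order variables put
\[
D[f,u,e]:=\bigvee_{i=1}^{n-1}\Bigl(\bigwedge_{j<i}f_j\wedge u_i\Bigr)\ \vee\ \Bigl(\bigwedge_{j\le n-1}f_j\wedge e\Bigr).
\]
Think of $f_i$ as ``no bad element of level $i$ is missing'' and of $u_i$ as ``level $i$ has an excess element''. Correctness of the lower levels would require $\neg u_j$ besides $f_j$ for $j<i$. The point of the shape is that $\neg u_j$ can be left out.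

\begin{lemma}\label{lem:shape}
Fix a structure and a set $Z$. Suppose that
\begin{itemize}
\item for every $i\le n-1$ such that the levels $1,\dots,i-1$ are correct, $f_i$ holds iff $N_i\subseteq Z$, and $u_i$ holds iff $Z\cap V_i\not\subseteq N_i$;
\item if all levels $1,\dots,n-1$ are correct, then $e$ holds iff $\theta$ holds.
\end{itemize}
Then $D[f,u,e]$ holds iff $Z$ is accepted.
\end{lemma}

\begin{proof}
If all levels are correct, then all $f_i$ hold and all $u_i$ fail. Hence $D[f,u,e]$ holds iff $e$ holds, iff $\theta$ holds, iff $Z$ is accepted.

Otherwise let $i$ be the least wrong level. For $j<i$, $f_j$ holds and $u_j$ fails. If $Z\cap V_i\not\subseteq N_i$, then $Z$ is accepted, and the $i$-th disjunct holds because $u_i$ holds. If $Z\cap V_i\subseteq N_i$, then $Z$ is not accepted, $u_i$ fails, and, since level $i$ is wrong, $N_i\not\subseteq Z$, so $f_i$ fails too. The disjuncts with index $l\le i$ fail because of $u_l$. Those with index $l>i$, and the last one, fail because they contain $f_i$. So $D[f,u,e]$ fails.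
\end{proof}

\paragraph{The formula of low complexity.} The local test for goodness trusts the marks one level below:
\begin{align*}
\beta_1(x)&:=\exists z\,C(x,z),\\
\beta_i(x)&:=\forall z\,(C(x,z)\to\neg Z(z))&&(i\text{ even}),\\
\beta_i(x)&:=\exists z\,(C(x,z)\wedge\neg Z(z))&&(i\ge3\text{ odd}).
\end{align*}
For $1\le i\le n-1$ let
\begin{align*}
F_i&:=\forall x\,\bigl(V_i(x)\to (Z(x)\vee\beta_i(x))\bigr),\\
U_i&:=\exists x\,\bigl(V_i(x)\wedge Z(x)\wedge\beta_i(x)\bigr),
\end{align*}
and let
\[
\Theta:=\exists x\,(V_n(x)\wedge\beta_n(x)),\qquad \chi_n:=D[F,U,\Theta],\qquad \varphi_n:=\neg\chi_n .
\]

\begin{lemma}\label{lem:chi}
In every structure, $\chi_n(Z)$ holds iff $Z$ is accepted.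
\end{lemma}

\begin{proof}
Let $1\le i\le n$ and suppose that the levels $1,\dots,i-1$ are correct. We claim that $\beta_i(x)\Leftrightarrow\alpha_i(x)$ for $x\in V_i$. For $i=1$ the two formulas are the same. For $i\ge2$, every $z$ with $C(x,z)$ lies in $V_{i-1}$ by \eqref{eq:down}, and level $i-1$ is correct; so $z\notin Z$ iff $z\notin N_{i-1}$ iff $\alpha_{i-1}(z)$. Replacing $\neg Z(z)$ by $\alpha_{i-1}(z)$ in $\beta_i$ gives $\alpha_i$.

Hence, for $i\le n-1$, $F_i$ says that every $x\in V_i\setminus Z$ is good, that is, $N_i\subseteq Z$. And $U_i$ says that some $x\in V_i\cap Z$ is good, that is, $Z\cap V_i\not\subseteq N_i$. For $i=n$ we get $\Theta\Leftrightarrow\theta$. So Lemma~\ref{lem:shape} applies.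
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, items 1 and 2]
Recall that $V_i$ is $\Sigma_1$, and that $\beta_i$ is $\Sigma_1$ for odd $i$ and $\Pi_1$ for even $i$. Hence $F_i$ is $\Pi_2$ if $i$ is odd and $\Pi_1$ if $i$ is even; $U_i$ is $\Sigma_1$ if $i$ is odd and $\Sigma_2$ if $i$ is even; and $\Theta$ is $\Sigma_1$, as $n$ is odd. So $\chi_n$ and $\varphi_n$ are Boolean combinations of $\Sigma_2$-formulas. Moving negations inward, we can write such a combination with $\wedge$ and $\vee$ from $\Sigma_2$- and $\Pi_2$-formulas. Each of these is up to equivalence both $\Pi_3$ and $\Sigma_3$, and these classes are closed under $\wedge$ and $\vee$. This proves item 1. By Lemmas~\ref{lem:chi} and~\ref{lem:monotone}, $\chi_n$ is monotone, so $\varphi_n=\neg\chi_n$ is antimonotone. This is item 2.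
\end{proof}

\paragraph{The positive formula.} Replace $\beta_i$ by the $Z$-free formula $\alpha_i$: for $1\le i\le n-1$ let
\begin{align*}
F_i^+&:=\forall x\,\bigl(V_i(x)\to (Z(x)\vee\alpha_i(x))\bigr),\\
U_i^+&:=\exists x\,\bigl(V_i(x)\wedge Z(x)\wedge\alpha_i(x)\bigr),
\end{align*}
and let $\chi_n^+:=D[F^+,U^+,\theta]$.

\begin{proof}[Proof of Theorem~\ref{thm:main}, item 4]
By the definition of $N_i$, $F_i^+$ holds iff $N_i\subseteq Z$ and $U_i^+$ holds iff $Z\cap V_i\not\subseteq N_i$, whatever the other levels look like. By Lemma~\ref{lem:shape}, $\chi_n^+$ also defines acceptance, so $\chi_n^+\equiv\chi_n$. The only occurrences of $Z$ in $\chi_n^+$ are the atoms $Z(x)$ displayed in $F^+_i$ and $U^+_i$, and none of them is in the scope of a negation. So $\chi_n^+$ is positive.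

By induction, $\alpha_i$ is $\Sigma_i$ for odd $i$ and $\Pi_i$ for even $i$. So $F_j^+$ is $\Pi_j$ if $j$ is even and $\Pi_{j+1}$ if $j$ is odd. In the second case $j\le n-2$, since $n-1$ is even; so $F_j^+$ is always $\Pi_{n-1}$. Next, $U_i^+$ is $\Sigma_i$ if $i$ is odd and $\Sigma_{i+1}$ if $i$ is even, so it is always $\Sigma_n$. Finally, $\theta$ is $\Sigma_n$, as $n$ is odd. Hence $\chi_n^+$ is equivalent to a positive $\Sigma_n$-formula. Negating it, $\varphi_n$ is equivalent to a negative $\Pi_n$-formula.
\end{proof}

\section{The lower bound}\label{sec:lower}

We prove item 3 of Theorem~\ref{thm:main}. Suppose that $\varphi_n$ is equivalent over finite structures to a negative $\Sigma_n$-formula. Then $\chi_n$, which is equivalent to $\neg\varphi_n$, is equivalent over finite structures to a positive $\Pi_n$-formula. As $n$ is odd, the last block of this formula is universal: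
\[
\psi=\forall\bar y_1\,\exists\bar y_2\,\forall\bar y_3\cdots\forall\bar y_n\;\mu .
\]
We may take $\mu$ in negation normal form (negations only in front of atoms); since $\psi$ is positive, $Z$ then occurs unnegated in $\mu$. Let $q\ge1$ be the number of variables in the prefix. We construct two finite structures, depending on $q$, that $\chi_n$ distinguishes and $\psi$ does not.

\paragraph{The trees.} We define finite rooted trees $T_i^+$ and $T_i^-$ by listing the child subtrees of their roots; $T_0^+$ is a single node, and there is no $T_0^-$.
\begin{center}
\renewcommand{\arraystretch}{1.25}
\begin{tabular}{l|l|l}
 & root of $T_i^+$ & root of $T_i^-$\\\hline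
$i=1$ & $q$ copies of $T_0^+$ & no children\\
$i\ge2$ even & $q$ copies of $T_{i-1}^+$ & $q$ copies of $T_{i-1}^+$ and $q$ copies of $T_{i-1}^-$\\
$i\ge3$ odd & $q$ copies of $T_{i-1}^+$ and $q$ copies of $T_{i-1}^-$ & $q$ copies of $T_{i-1}^-$
\end{tabular}
\end{center}
The multiplicity $q$ guarantees that fresh copies are always available. A node of $T_n^\pm$ that is the root of a copy of $T_i^{\sigma}$ in this construction has \emph{level} $i$ and \emph{sign} $\sigma$; the root of the whole tree has level $n$. Two facts about the table will be used throughout: nodes of the same level and sign have the same numbers of children of each sign; and a node that has a child of some sign has exactly $q$ children of that sign.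

Let $\mathcal A$ be the structure on $T_n^+$ and $\mathcal B$ the structure on $T_n^-$ given as follows. Put
\[
E:=\{(x,y): x\text{ is the parent of }y,\text{ or }x=y\text{ is the root}\},\qquad R:=\{(x,y,\dots,y):(x,y)\in E\},
\]
and let all other symbols of $\tau$ be empty (false, if nullary). Then the abbreviation $E(x,y)$ has its intended meaning, $C$ is the parent--child relation, $V_n$ consists of the root, and, for $1\le i\le n$, $V_i$ is the set of nodes of level $i$. By induction on $i\ge1$, a node of level $i$ satisfies $\alpha_i$ iff its sign is $+$:
\begin{itemize}
\item for $i=1$, a positive node has a child and a negative one has none;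
\item for even $i$, all children are positive iff the node is positive;
\item for odd $i\ge3$, some child is positive iff the node is positive.
\end{itemize}

Let $S^{\mathcal A}$ and $S^{\mathcal B}$ be the sets of negative nodes of levels $1,\dots,n-1$ in $\mathcal A$ and $\mathcal B$. Then all levels are correct for $S^{\mathcal A}$ and for $S^{\mathcal B}$. The formula $\theta$ holds in $\mathcal A$ and fails in $\mathcal B$. By Lemma~\ref{lem:chi},
\[
\mathcal A\models\chi_n(S^{\mathcal A})\qquad\text{and}\qquad\mathcal B\not\models\chi_n(S^{\mathcal B}).
\]
Since $\chi_n$ and $\psi$ agree on finite structures, the following lemma gives the desired contradiction.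

\begin{lemma}\label{lem:simulation}
If $\mathcal A\models\psi(S^{\mathcal A})$, then $\mathcal B\models\psi(S^{\mathcal B})$.
\end{lemma}

\begin{proof}
We use the evaluation game: two players choose values for $\bar y_1,\bar y_2,\dots,\bar y_n$ in turn, the universal player for the universal blocks and the existential player for the existential ones, and the existential player wins iff $\mu$ is true at the end. A prenex sentence is true iff the existential player has a winning strategy. Fix a winning strategy for $\psi$ on $(\mathcal A,S^{\mathcal A})$. We describe one on $(\mathcal B,S^{\mathcal B})$.

\paragraph{The simulation.} Stage $\ell$ handles block $\bar y_\ell$. If $\ell$ is odd, the universal player picks a tuple in $\mathcal B$ and we translate it to $\mathcal A$. If $\ell$ is even, the fixed strategy picks a tuple in $\mathcal A$ and we translate it to $\mathcal B$. Translations are made by a growing finite bijection $p$ from a subset of $A$ onto a subset of $B$, which initially maps the root to the root and nothing else. We call $(a,p(a))$ a \emph{pair}, and $a$ and $p(a)$ \emph{partners}. We maintain: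
\begin{enumerate}
\item[(P1)] domain and range of $p$ are closed under parents, and $p$ preserves levels and parents;
\item[(P2)] for every $a$ in the domain, the signs of $a$ and $p(a)$ are $(+,+)$ or $(-,-)$ (the pair is \emph{matched}) or $(+,-)$ (it is \emph{mismatched});
\item[(P3)] after stage $\ell\ge1$, all mismatched pairs have level at least $n-\ell+1$.
\end{enumerate}
Initially the only pair consists of the two roots, which is mismatched and of level $n$. The combination $(-,+)$ is never allowed, since then a marked node of $\mathcal A$ could correspond to an unmarked node of $\mathcal B$.

The components of a chosen tuple are processed one at a time. If a component is not yet covered, we cover the nodes on the path from the root to it that are not yet covered, from the top down. Let $(a',b')$ be a pair. By (P1), the children of $a'$ in the domain of $p$ are the partners of the children of $b'$ in the range of $p$; call these children \emph{used}. Processing one component adds at most one pair of children to $(a',b')$. There are $q$ components in the whole game, so just before a new pair of children is added, at most $q-1$ children of $a'$, and equally many of $b'$, are used. Hence, if $a'$ or $b'$ has children of a given sign, then it has $q$ of them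 and at least one is unused. This is where the multiplicity $q$ enters.

It remains to say how a new child is covered. Let $(a',b')$ be the pair of its parent and the parent's partner, and let $i$ be the level of this pair. As the parent has a child, $i\ge1$.

\smallskip
\noindent\emph{Even stage: a new child $a$ of $a'$ is given, and an unused child $b$ of $b'$ is needed.}
\begin{itemize}
\item $(a',b')$ matched. Then $b'$ has children of the sign of $a$. Choose an unused $b$ among them. The new pair is matched.
\item $(a',b')$ mismatched, $i$ even. All children of $a'$ are positive, and $b'$ has positive children. Choose an unused positive $b$. The new pair is $(+,+)$.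
\item $(a',b')$ mismatched, $i\ge3$ odd. All children of $b'$ are negative. Choose any unused one. The new pair is $(-,-)$ or $(+,-)$.
\item $(a',b')$ mismatched, $i=1$. Here $b'$ has no children and we would be stuck; we show below that this case does not occur.
\end{itemize}

\noindent\emph{Odd stage: a new child $b$ of $b'$ is given, and an unused child $a$ of $a'$ is needed.}
\begin{itemize}
\item $(a',b')$ matched. Choose an unused $a$ with the sign of $b$. The new pair is matched.
\item $(a',b')$ mismatched, $i$ even. All children of $a'$ are positive. Choose any unused one. The new pair is $(+,+)$ or $(+,-)$.
\item $(a',b')$ mismatched, $i\ge3$ odd. All children of $b'$ are negative, and $a'$ has negative children. Choose an unused negative $a$. The new pair is $(-,-)$.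
\item $(a',b')$ mismatched, $i=1$. This case does not occur, because $b'$ has no children.
\end{itemize}
In each case the new nodes have level $i-1$ and their parents are partners, so (P1) and (P2) are preserved.

\paragraph{Mismatches descend at most one level per stage.} By the case list, a mismatch created in an even stage has even level, and its parent pair is a mismatch of odd level. A mismatch created in an odd stage has odd level, and its parent pair is a mismatch of even level. Hence the parent pair of a newly created mismatch was not created in the same stage: it existed before the stage.

At stage $1$ the only earlier mismatch is the pair of roots, whose level $n$ is odd. So no mismatch is created, and (P3) holds for $\ell=1$. At a stage $\ell\ge2$ the mismatches that existed before have level at least $n-(\ell-1)+1=n-\ell+2$ by (P3) after stage $\ell-1$. The parent pair of a new mismatch is one of them, so the new mismatch has level at least $n-\ell+1$. Thus (P3) holds after every stage.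

\paragraph{The excluded case.} Suppose that in an even stage $\ell\le n$ we meet a mismatched pair of level $1$. Since mismatches created in an even stage have even level, this pair was not created in this stage. By (P3) after stage $\ell-1$ we get $1\ge n-\ell+2$, that is, $\ell\ge n+1$, a contradiction. So the simulation never gets stuck.

\paragraph{The end of the game.} After stage $n$ the bijection $p$ covers all chosen nodes, and corresponding components are partners. We check that $p$ transports the truth of $\mu$ from $\mathcal A$ to $\mathcal B$.

First, $p$ preserves and reflects the parent relation. Preservation is (P1). Conversely, let $p(x)$ be the parent of $p(y)$. Then $y$ is not the root, since $p$ maps the root to the root. By (P1) the parent of $y$ is in the domain of $p$ and is mapped to $p(x)$; as $p$ is injective, $x$ is the parent of $y$. Since $p$ is injective and maps root to root, $p$ preserves and reflects equality and $E$, hence also $R$, because $R(x_1,\dots,x_r)$ holds iff $x_2=\dots=x_r$ and $E(x_1,x_2)$. The other symbols of $\tau$ are empty in both structures. Thus $\tau$-literals and equality literals true in $\mathcal A$ are true in $\mathcal B$.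

Second, let $a\in S^{\mathcal A}$ be in the domain of $p$. Then $a$ is negative of a level in $\{1,\dots,n-1\}$. By (P1) and (P2), $p(a)$ is negative of the same level, so $p(a)\in S^{\mathcal B}$. Thus unnegated $Z$-atoms true in $\mathcal A$ are true in $\mathcal B$. The converse may fail, at mismatched pairs, but $Z$ occurs in $\mu$ only unnegated.

Since $\mu$ is built by $\wedge$ and $\vee$ from literals of these two kinds and is true in $\mathcal A$ at the end of the play, it is true in $\mathcal B$. So the existential player wins on $(\mathcal B,S^{\mathcal B})$, that is, $\mathcal B\models\psi(S^{\mathcal B})$.
\end{proof}

This proves that $\varphi_n$ has no negative $\Sigma_n$ equivalent, even over finite structures. If $m\le n-1$, then every negative $\Pi_m$- or $\Sigma_m$-formula is, by padding, equivalent to a negative $\Sigma_n$-formula. So item 3, and with it Theorem~\ref{thm:main}, is proved.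

Positivity is used only at the end of the proof of the lemma, through the one-sided treatment of $Z$, but there it is essential. By item~1 and padding, $\chi_n$ itself is equivalent to a $\Pi_n$-formula, and it distinguishes $(\mathcal A,S^{\mathcal A})$ from $(\mathcal B,S^{\mathcal B})$ for every $q$.

\section{The boundary}\label{sec:boundary}

\begin{proof}[Proof of Theorem~\ref{thm:boundary}(a)]
If $\tau$ has a symbol of arity at least $2$, then the property fails by Theorem~\ref{thm:answer}.

Now let all symbols of $\tau$ have arity at most $1$. The reason for the positive answer is that over such vocabularies the whole hierarchy collapses to $\Pi_2$, where fact (iii) applies. Let $\varphi(Z)$ be an antimonotone $\Pi_t$-formula of quantifier rank $k$ (the maximal nesting depth of its quantifiers). A \emph{type} is a complete conjunction of literals $P(x)$, $\neg P(x)$ with $P$ ranging over the unary symbols of $\tau\cup\{Z\}$; every element has exactly one type, and there are finitely many types. Suppose two structures, with interpretations of $Z$, agree on the nullary symbols and on all statements ``at least $c$ elements have type $\pi$'' with $1\le c\le k$. We claim that they agree on $\varphi$.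

Recall that two structures agree on all sentences of quantifier rank at most $k$ if Duplicator wins the $k$-round Ehrenfeucht--Fra\"{\i}ss\'e game on them. In each round of this game Spoiler picks an element of one structure and Duplicator answers in the other, and Duplicator wins if the resulting correspondence preserves and reflects equality and all relations. Duplicator answers a repeated element with its partner, and a new element with a new element of the same type. This is possible: before any round some number $c\le k-1$ of distinct elements of type $\pi$ have been chosen in each structure, the same number in both. An unchosen element of type $\pi$ exists iff at least $c+1\le k$ elements have type $\pi$, and the structures agree on this.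

So the truth of $\varphi$ depends only on finitely many conditions. Therefore $\varphi$ is equivalent to a Boolean combination of nullary atoms and of the $\Sigma_1$-sentences ``at least $c$ elements have type $\pi$'', and hence to a $\Pi_2$-formula. This $\Pi_2$-formula is antimonotone, because $\varphi$ is. By fact (iii) it is equivalent to a negative $\Pi_2$-formula, and padding gives a negative $\Pi_t$-formula.
\end{proof}

For part (b) we use a duality. For a formula $\varphi(Z)$ let $\varphi^d(Z):=\neg\varphi(\neg Z)$, where $\varphi(\neg Z)$ arises from $\varphi$ by replacing every atom $Z(x)$ with $\neg Z(x)$. Thus $\varphi^d(S)$ holds iff $\varphi(A\setminus S)$ fails.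

\begin{lemma}\label{lem:dual}
\begin{enumerate}
\item[(1)] $\varphi^{dd}\equiv\varphi$, and $\varphi^d\equiv\psi^d$ whenever $\varphi\equiv\psi$.
\item[(2)] If $\varphi$ is antimonotone, then so is $\varphi^d$.
\item[(3)] If $\varphi$ is a $\Pi_t$-formula, then $\varphi^d$ is equivalent to a $\Sigma_t$-formula, and vice versa. If moreover $\varphi$ is negative, then this equivalent can be taken negative.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) is clear from the description of the truth of $\varphi^d(S)$. (2) Let $S'\subseteq S$ and suppose that $\varphi^d(S')$ fails. Then $\varphi(A\setminus S')$ holds. Since $A\setminus S\subseteq A\setminus S'$ and $\varphi$ is antimonotone, $\varphi(A\setminus S)$ holds, so $\varphi^d(S)$ fails. (3) Move the outer negation of $\neg\varphi(\neg Z)$ through the prefix. If $\varphi$ is negative, then each occurrence of $Z$ in the result lies in the scope of an odd number of negations plus two new ones.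
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:boundary}(b)]
The statement on $\Pi_2$ is fact (iii). Let $\varphi$ be an antimonotone $\Sigma_2$-formula. By Lemma~\ref{lem:dual}, $\varphi^d$ is antimonotone and equivalent to a $\Pi_2$-formula, hence by fact (iii) to a negative $\Pi_2$-formula $\psi$. Then $\varphi\equiv\varphi^{dd}\equiv\psi^d$, which is equivalent to a negative $\Sigma_2$-formula. For the last statement, given $m\ge1$, take an odd $n\ge3$ with $n\ge m+1$. By Theorem~\ref{thm:main}, $\varphi_n$ is an antimonotone Boolean combination of $\Sigma_2$-formulas without a negative $\Pi_m$ equivalent.
\end{proof}

\begin{thebibliography}{1}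
\bibitem{IWPEC}
``Second International Workshop, IWPEC 2006'',
\url{https://library.sitmng.ac.in/e-Question%20Papers/E-Books/BE%20Scanned%20Books/Springer%20E-Books/1534%20Parameterized%20and%20Exact%20Computation%20by%20Hans%20L.%20Bodlaender%20&%20Michael%20A.%20Langston.pdf}
\end{thebibliography}

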